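\title{The computable Lipschitz degrees of computably enumerable reals have no maximal element}

\begin{abstract}
A real $\alpha$ is computable Lipschitz reducible to a real $\beta$ if the
first $n$ bits of $\alpha$ can be computed from the first $n+c$ bits of
$\beta$, for a constant $c$. We show that the resulting degree structure on the
computably enumerable reals has no maximal element. More precisely, strictly
above every noncomputable real $\alpha$ there is a real $\beta$ of the same
Turing degree, and $\beta$ is computably enumerable if $\alpha$ is. The proof is
a dichotomy. Either the fractional part of $3\alpha$ lies strictly above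
$\alpha$, or a reduction of that real to $\alpha$ resolves carries so early that
it forbids certain blocks of bits in $\alpha$; in the second case $\alpha$ can
be compressed by an order-preserving code, and the compressed real lies
strictly above $\alpha$.
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{real} in this paper is a number $x\in[0,1)$, identified with its binary
expansion $x(0)x(1)x(2)\cdots$; for dyadic rationals we take the expansion
that does not end in an infinite tail of $1$s. We write $x{\upharpoonright}n$
for the string of the first $n$ bits of $x$, and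
$\operatorname{frac}(x)=x-\lfloor x\rfloor$ for any number $x\ge0$. A real is
\emph{computably enumerable} (c.e., also called left-c.e.) if it is the limit
of a computable increasing sequence of rationals.

Recall that $\alpha\le_T\beta$ means that there is a Turing functional $\Phi$,
that is, an oracle Turing machine, with $\Phi^\beta=\alpha$: given $n$ and
the oracle $\beta$, the machine halts with output $\alpha(n)$. We write
$\alpha\le_{\mathrm{cl}}\beta$ (\emph{computable Lipschitz reducibility}) if
there are such a $\Phi$ and a constant $c\in\mathbb N$ such that, for every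
$n$, the computation of $\alpha(n)$ queries $\beta$ only at positions
$\le n+c$. If $c=0$ is possible, we write $\alpha\le_{\mathrm{ibT}}\beta$. Both
relations are reflexive and transitive, $\le_{\mathrm{ibT}}$ implies
$\le_{\mathrm{cl}}$, and $\le_{\mathrm{cl}}$ implies $\le_T$. The
\emph{cl-degrees} are the classes of the equivalence relation
$\equiv_{\mathrm{cl}}$ induced by $\le_{\mathrm{cl}}$.

Turing reducibility compares the total information in two reals. The relation
$\le_{\mathrm{cl}}$ compares how early the information appears: $\beta$ must
supply the first $n$ bits of $\alpha$ within its own first $n+c$ bits. In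
particular, $\alpha\le_{\mathrm{cl}}\beta$ implies that the initial segments of
$\beta$ are at least as complex as those of $\alpha$, up to a constant, in the sense of
prefix-free Kolmogorov complexity $K$ (inequality \eqref{eq:Kcl} below).

Consider the partial order of cl-degrees of c.e.\ reals. Its least element
consists of the computable reals, which need no oracle. At the other end, it is
known that some pairs of c.e.\ reals have no common upper bound under
$\le_{\mathrm{cl}}$ among the c.e.\ reals, so there is no greatest element. The
degree of a c.e.\ real $\alpha$ is \emph{maximal} if every c.e.\ real $\beta$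
with $\alpha\le_{\mathrm{cl}}\beta$ satisfies $\beta\le_{\mathrm{cl}}\alpha$.
The question we answer, taken from \cite{ARMC}, is whether maximal degrees
exist.

For $\le_{\mathrm{ibT}}$ the analogous question is settled by a shift. Let
$\alpha$ be a noncomputable c.e.\ real and let
$\gamma=\operatorname{frac}(2\alpha)$, so that $\gamma(n)=\alpha(n+1)$. Then
$\gamma$ differs from $2\alpha$ by an integer and is therefore c.e., and
$\alpha\le_{\mathrm{ibT}}\gamma$. If $\gamma\le_{\mathrm{ibT}}\alpha$, then
each bit $\alpha(n+1)$ is computed from $\alpha{\upharpoonright}(n+1)$, and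
$\alpha$ is computable by recursion. Since any noncomputable c.e.\ real lies
strictly above the computable ones, the ibT-degrees of c.e.\ reals have no
maximal element. The constant in $\le_{\mathrm{cl}}$ absorbs exactly this
trick: $\gamma\equiv_{\mathrm{cl}}\alpha$. To climb in the cl-degrees one
would try to gain more than a bounded number of bits, by packing the
information of $\alpha$ into shorter and shorter initial segments. For a random c.e.\ real such as the halting
probability $\Omega$, where $K(\Omega{\upharpoonright}n)\ge n-O(1)$, there is no
room for such packing, and one would guess that the degree of $\Omega$ is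
maximal. The guess is wrong.

\begin{theorem}\label{thm:main}
The structure of cl-degrees of c.e.\ reals has no maximal degree: for every
c.e.\ real $\alpha$ there is a c.e.\ real $\beta$ with
$\alpha\le_{\mathrm{cl}}\beta$ and $\beta\not\le_{\mathrm{cl}}\alpha$.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $\alpha\in[0,1)$ be a noncomputable real, not necessarily c.e. There is
$\beta\in[0,1)$ such that $\alpha\le_{\mathrm{ibT}}\beta$,
$\beta\not\le_{\mathrm{cl}}\alpha$ and $\beta\equiv_T\alpha$, and such that
$\beta$ is c.e.\ if $\alpha$ is c.e. Moreover, if
$\limsup_n K(\alpha{\upharpoonright}n)/n\ge1$ (for instance if $\alpha$ is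
Martin-L\"of random, e.g.\ $\alpha=\Omega$), one can take
$\beta=\operatorname{frac}(3\alpha)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
If $\alpha$ is noncomputable, apply Theorem~\ref{thm:strong}. If $\alpha$ is
computable, let $\beta$ be any noncomputable c.e.\ real. Then
$\alpha\le_{\mathrm{cl}}\beta$ by a functional that ignores its oracle, and
$\beta\le_{\mathrm{cl}}\alpha$ would make $\beta$ computable.
\end{proof}

Section~\ref{sec:climb} presents two ways to climb above $\alpha$, compression
and multiplication by $3$, each of which fails for some $\alpha$.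
Sections~\ref{sec:block} and~\ref{sec:code} show that they never fail
together, and Section~\ref{sec:end} assembles the proof.

\section{Conventions and standard facts}\label{sec:prelim}

For a binary string $\sigma$ let $\operatorname{val}(\sigma)$ be the integer
with binary representation $\sigma$ (zero for the empty string), and let
$0.\sigma=\operatorname{val}(\sigma)2^{-|\sigma|}$. We write
$\sigma\preceq\tau$ if $\sigma$ is a prefix of $\tau$. For strings of equal
length, $\sigma<_{\mathrm{lex}}\tau$ if and only if
$\operatorname{val}(\sigma)<\operatorname{val}(\tau)$. Our convention on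
expansions means that
$\operatorname{val}(x{\upharpoonright}n)=\lfloor2^nx\rfloor$, so $x\le x'$
implies $x{\upharpoonright}n\le_{\mathrm{lex}}x'{\upharpoonright}n$.

It is convenient to view reductions as maps on strings.

\begin{lemma}\label{lem:prefix}
We have $\alpha\le_{\mathrm{cl}}\beta$ with constant $c$ if and only if there
is a partial computable function $\varphi$ from strings to strings with
$\varphi(\beta{\upharpoonright}(n+c))=\alpha{\upharpoonright}n$ for all $n$.
\end{lemma}

\begin{proof}
Given $\Phi$, let $\varphi(\sigma)$, for $|\sigma|=n+c$, run $\Phi$ with oracle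
$\sigma$ on the inputs $0,\dots,n-1$, diverge if a position $\ge|\sigma|$ is
queried, and output the resulting $n$ bits. For
$\sigma=\beta{\upharpoonright}(n+c)$ all queries are at positions
$\le n-1+c$. Conversely, $\alpha(n)$ is the last bit of
$\varphi(\beta{\upharpoonright}(n+1+c))$.
\end{proof}

The function $\varphi$ is only partial: on strings that are not prefixes of
$\beta$ it may diverge or give arbitrary answers. This is the main technical
obstacle in Section~\ref{sec:code}. A reduction with constant $c$ is also one
with any larger constant.

\begin{lemma}\label{lem:ce}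
If $(q_s)$ is a computable sequence of rationals with $q_s\le x$ for all $s$
and $q_s\to x$, then the real $x$ is c.e.
\end{lemma}

\begin{proof}
The sequence $\max_{u\le s}q_u-2^{-s}$ is computable, strictly increasing and
converges to $x$.
\end{proof}

Fix a universal prefix-free machine $U$. The \emph{prefix-free complexity}
$K(\sigma)$ is the least length of a program $p$ with $U(p)=\sigma$. We use
three textbook facts.
\begin{itemize}
\item[(K1)] If $f$ is partial computable, then $K(f(\sigma))\le K(\sigma)+O(1)$
for all $\sigma$ in the domain of $f$, with a constant depending only on $f$.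
\item[(K2)] $K(\sigma)\le|\sigma|+2\log_2(|\sigma|+1)+O(1)$.
\item[(K3)] A real $\alpha$ is Martin-L\"of random if and only if
$K(\alpha{\upharpoonright}n)\ge n-O(1)$. The halting probability
$\Omega=\sum_{U(p)\text{ halts}}2^{-|p|}$ is a c.e.\ real and is Martin-L\"of
random.
\end{itemize}
By (K2), $\limsup_nK(\alpha{\upharpoonright}n)/n\le1$ for every real, so the
hypothesis in the last sentence of Theorem~\ref{thm:strong} says that this
limit superior is as large as possible; by (K3) random reals satisfy it. If
$\alpha\le_{\mathrm{cl}}\beta$ with constant $c$, then (K1), applied to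
$\varphi$ and to the $2^c$ maps that append a fixed string of length $c$, gives
\begin{equation}\label{eq:Kcl}
K(\alpha{\upharpoonright}n)\le K(\beta{\upharpoonright}(n+c))+O(1)\le
K(\beta{\upharpoonright}n)+O(1).
\end{equation}

\section{Two ways to climb}\label{sec:climb}

\subsection{Compression}

If $\beta$ encodes $\alpha$ and saves one bit in every $M$, the savings
eventually exceed any constant, and $\beta$ is strictly above $\alpha$.

\begin{lemma}\label{lem:compress}
Let $\alpha,\beta$ be reals, $M\ge2$ an integer, and $\delta$ a partial
computable function with
$\delta(\beta{\upharpoonright}i(M-1))=\alpha{\upharpoonright}iM$ for all $i$.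
Then:
\begin{itemize}
\item[(i)] $\alpha\le_{\mathrm{ibT}}\beta$;
\item[(ii)] if $\alpha$ is noncomputable, then
$\beta\not\le_{\mathrm{cl}}\alpha$;
\item[(iii)] $\limsup_nK(\alpha{\upharpoonright}n)/n\le1-1/M$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Given a position $m$, let $i$ be such that $(i-1)M\le m<iM$. The bit
$\alpha(m)$ can be read off $\delta(\beta{\upharpoonright}i(M-1))$. If
$i\ge M$, then $i(M-1)=iM-i\le(i-1)M\le m$, so only positions $<m$ of $\beta$
are queried. If $i<M$, then $m<(M-1)M$; these finitely many bits of $\alpha$
are stored in the program.

(ii) Suppose $\beta\le_{\mathrm{cl}}\alpha$ with constant $c$, and take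
$\varphi$ with
$\varphi(\alpha{\upharpoonright}(k+c))=\beta{\upharpoonright}k$ for all $k$
(Lemma~\ref{lem:prefix}). For $i\ge M+c$ we have
$i(M-1)+c=iM-(i-c)\le(i-1)M$. Hence from $\alpha{\upharpoonright}(i-1)M$ we
obtain $\alpha{\upharpoonright}iM$ by taking the prefix of length $i(M-1)+c$
and applying first $\varphi$ and then $\delta$. Starting from the fixed string
$\alpha{\upharpoonright}(M+c-1)M$ and repeating this step for
$i=M+c,M+c+1,\dots$, we compute all of $\alpha$.

(iii) For $n\ge1$ let $i=\lceil n/M\rceil$, so $n\le iM<n+M$. The string
$\alpha{\upharpoonright}n$ arises from $\alpha{\upharpoonright}iM$ by one of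
the $M$ maps that delete a fixed number $<M$ of final bits. By (K1) and (K2),
\[
K(\alpha{\upharpoonright}n)\le K(\beta{\upharpoonright}i(M-1))+O(1)\le
i(M-1)+2\log_2(iM)+O(1)\le\bigl(1-\tfrac1M\bigr)n+O(\log n).\qedhere
\]
\end{proof}

\begin{example}\label{ex:sparse}
Let $A\subseteq\mathbb N$ be a noncomputable c.e.\ set, identified with its
characteristic function, and put
\[
\alpha_A=\sum_{n\in A}2^{-4n-4},\qquad\beta_A=\sum_{n\in A}2^{-n-1}.
\]
Summing over the finite stages of an enumeration of $A$ shows that both are
c.e.\ reals (Lemma~\ref{lem:ce}). The expansion of $\alpha_A$ is the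
concatenation of the $4$-bit strings $000A(n)$, and since $A$ is not cofinite,
the expansion of $\beta_A$ is $A(0)A(1)\cdots$. Both reals compute $A$, so both
are noncomputable. The string $\alpha_A{\upharpoonright}2i$ involves $A(n)$
only for $4n+3<2i$, so it is computed from $\beta_A{\upharpoonright}i$.
Lemma~\ref{lem:compress} with $M=2$ gives
$\alpha_A\le_{\mathrm{ibT}}\beta_A$ and $\beta_A\not\le_{\mathrm{cl}}\alpha_A$.
\end{example}

Part (iii) marks the limit of the method: for $\alpha=\Omega$ there are no
$\beta$, $M$, $\delta$ as in the lemma.

\subsection{Multiplication by 3}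

For incompressible reals we need a $\beta$ that carries the same amount of
information per bit but is harder to read off from $\alpha$. Arithmetic
provides an asymmetry of this kind. Long division by $3$ proceeds from the most
significant bit and never looks ahead, whereas in the multiplication
$3\alpha=2\alpha+\alpha$ a carry can arrive from arbitrarily far to the right.

\begin{proposition}\label{prop:triple}
Let $\alpha$ be a noncomputable real, $j=\lfloor3\alpha\rfloor\in\{0,1,2\}$ and
$\beta_0=\operatorname{frac}(3\alpha)=3\alpha-j$. Then
$\alpha\le_{\mathrm{ibT}}\beta_0$ and $\beta_0\le_T\alpha$, and $\beta_0$ is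
c.e.\ if $\alpha$ is c.e.
\end{proposition}

\begin{proof}
Put
\begin{equation}\label{eq:N}
N_n=\lfloor3\cdot2^n\alpha\rfloor=j2^n+\lfloor2^n\beta_0\rfloor
=j2^n+\operatorname{val}(\beta_0{\upharpoonright}n).
\end{equation}
Since $j$ is a fixed integer, $N_n$ and $\beta_0{\upharpoonright}n$ are
computed from each other. If $k=\lfloor x\rfloor$, then
$\lfloor3x\rfloor\in\{3k,3k+1,3k+2\}$, so
$\lfloor\lfloor3x\rfloor/3\rfloor=\lfloor x\rfloor$. With $x=2^n\alpha$ this
gives $\operatorname{val}(\alpha{\upharpoonright}n)=\lfloor N_n/3\rfloor$.
Thus $\alpha{\upharpoonright}n$ is computed from $\beta_0{\upharpoonright}n$,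
and $\alpha\le_{\mathrm{ibT}}\beta_0$ by Lemma~\ref{lem:prefix}.

To compute $N_n$ from the oracle $\alpha$, let
$a_k=0.(\alpha{\upharpoonright}k)$, so $a_k\le\alpha<a_k+2^{-k}$, and search
for $k$ with $\lfloor3\cdot2^na_k\rfloor=\lfloor3\cdot2^n(a_k+2^{-k})\rfloor$.
The common value is $N_n$. The search ends because $\alpha$ is irrational, so
that $3\cdot2^n\alpha$ is not an integer and the floor function is constant
near it.

If rationals $\alpha_s$ increase computably to $\alpha$, then $3\alpha_s-j$
increase computably to $\beta_0$.
\end{proof}

So $\beta_0$ has all properties required in Theorem~\ref{thm:strong} except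
possibly $\beta_0\not\le_{\mathrm{cl}}\alpha$, and this one can fail.

\begin{example}\label{ex:fail}
For the real $\alpha_A$ of Example~\ref{ex:sparse} no carries occur:
$3\alpha_A=\sum_{n\in A}3\cdot2^{-4n-4}\le\frac3{15}<1$, and its expansion is
the concatenation of the strings $00A(n)A(n)$. Each bit of $3\alpha_A$ is
either a $0$ at a known position or a bit of $\alpha_A$ at the same or the next
position. Hence $3\alpha_A\le_{\mathrm{cl}}\alpha_A$, and
$3\alpha_A\equiv_{\mathrm{cl}}\alpha_A$ by Proposition~\ref{prop:triple}.
\end{example}

In this example tripling fails and compression succeeds. The rest of the paper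
shows that this is no accident.

\section{An early carry forbids a block}\label{sec:block}

Let $\alpha$ be noncomputable and suppose $\beta_0\le_{\mathrm{cl}}\alpha$.
Write $2^n\alpha=r+y$ with $r=\operatorname{val}(\alpha{\upharpoonright}n)$
and $y\in[0,1)$; the expansion of $y$ is the tail of $\alpha$ from position $n$
on. Then $N_n=3r+\lfloor3y\rfloor$, so by \eqref{eq:N} the reduction must
announce the carry $\lfloor3y\rfloor$ after seeing a bounded number of bits of
$y$. The carry jumps from $0$ to $1$ at $y=\frac13=0.010101\cdots$, and no
prefix $(01)^k$ decides on which side of $\frac13$ the number $y$ lies. (For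
the multiplier $2$ the jump is at $\frac12$, and one bit decides.)

Take the smallest case: the reduction sees two bits of $y$, and they are $01$.
According to the next two bits we have
\[
\begin{array}{c|cccc}
y{\upharpoonright}4 & 0100 & 0101 & 0110 & 0111\\ \hline
3y\in & [\frac{12}{16},\frac{15}{16}) & [\frac{15}{16},\frac{18}{16}) &
[\frac{18}{16},\frac{21}{16}) & [\frac{21}{16},\frac{24}{16})\\[2pt]
\lfloor3y\rfloor & 0 & 0\text{ or }1 & 1 & 1
\end{array}
\]
The reduction is correct on $\alpha$. If it announces the carry $0$, then $y$
does not begin with $0111$; if it announces anything else, then $y$ does not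
begin with $0100$. Either way, one of the $16$ strings of length $4$ is ruled
out as the continuation of $\alpha{\upharpoonright}n$. Two extra bits are
needed because the announcement $1$ rules out neither $010$ nor $011$. The
general case differs only in the length of the periodic word.

\begin{lemma}\label{lem:forbid}
Let $\alpha$ be noncomputable with
$\operatorname{frac}(3\alpha)\le_{\mathrm{cl}}\alpha$. There are an even
$d\ge2$ and, for $w=(01)^{d/2}$, a partial computable function $e$ from strings
to $\{w00,w11\}$ such that, for every prefix $\eta$ of $\alpha$: if $\eta w$ is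
a prefix of $\alpha$, then $e(\eta)$ is defined and $\eta\,e(\eta)$ is not a
prefix of $\alpha$.
\end{lemma}

\begin{proof}
Let $c$ be the constant of the reduction and fix an even $d\ge\max(2,c)$. By
Lemma~\ref{lem:prefix} there is a partial computable $\varphi$ with
$\varphi(\alpha{\upharpoonright}(n+d))=\beta_0{\upharpoonright}n$ for all $n$.
For $|\sigma|=n+d$ let
$\psi(\sigma)=j2^n+\operatorname{val}(\varphi(\sigma))$, so that
$\psi(\alpha{\upharpoonright}(n+d))=N_n$ by \eqref{eq:N}. Whenever
$\psi(\eta w)$ converges, define
\[
e(\eta)=\begin{cases}
w11&\text{if }\psi(\eta w)=3\operatorname{val}(\eta),\\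
w00&\text{otherwise.}
\end{cases}
\]
Let $\eta=\alpha{\upharpoonright}n$, let $r,y$ be as above, and suppose that
$\eta w=\alpha{\upharpoonright}(n+d)$. Then $\psi(\eta w)$ converges to
$N_n=3r+\lfloor3y\rfloor$, so $e(\eta)$ is defined. Let
$b=y{\upharpoonright}(d+2)$; we must show $b\ne e(\eta)$. This is immediate
if $b$ is $w01$ or $w10$. Summing the geometric series gives
$0.w=(1-2^{-d})/3$, that is, $\frac13=0.w+\frac13 2^{-d}$.

If $b=w00$, then $y<0.w+\frac142^{-d}<\frac13$. So $\lfloor3y\rfloor=0$,
$N_n=3r$ and $e(\eta)=w11\ne b$.

If $b=w11$, then $y\ge0.w+\frac342^{-d}>\frac13$. So $\lfloor3y\rfloor\ge1$,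
$N_n\ne3r$ and $e(\eta)=w00\ne b$.
\end{proof}

\section{An order-preserving code}\label{sec:code}

Fix $\alpha$, $d$, $w$, $e$ as in Lemma~\ref{lem:forbid}; from now on only the
conclusion of that lemma is used. Let $D=d+2$ and $L=2^D$, and call strings of
length $D$ \emph{blocks}. We cut $\alpha$ into blocks. After each prefix, one of
the $L$ blocks is forbidden, so each block should be describable by one of
$L-1$ digits. Three difficulties arise.

First, $e(\eta)$ is guaranteed to converge only when the next block of $\alpha$
begins with $w$. Neither the encoder nor the decoder may wait for $e(\eta)$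
otherwise. Second, the code of a c.e.\ real must be c.e., and we obtain its
approximation by encoding approximations of $\alpha$ from below; these codes
stay below the code of $\alpha$ only if the code preserves order, and they
exist only for strings on which $e$ behaves as it does on $\alpha$. Third, a
digit in base $L-1$ saves only a fraction of a bit, so many digits must be
pooled to save a whole one. We treat these points in turn.

\subsection{Good strings and digits}

A concatenation $b_1\cdots b_k$ of $k\ge0$ blocks is \emph{good} if for every
$i\le k$ with $w\preceq b_i$, the value $e(b_1\cdots b_{i-1})$ is defined and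
differs from $b_i$. The set of good strings is c.e., since goodness is
confirmed once finitely many computations of $e$ halt with suitable values.
If $b_1\cdots b_k$ is good, so is $b_1\cdots b_i$ for $i\le k$. By
Lemma~\ref{lem:forbid}, $\alpha{\upharpoonright}kD$ is good for every $k$.

The order-preserving way to name a block $b\ne e(\eta)$ by a digit is to take
its position in the lexicographic list of blocks after $e(\eta)$ has been
deleted. The point is that $e(\eta)$ always lies among the four consecutive
blocks $w00,w01,w10,w11$. For $b$ outside this cluster we know on which side of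
$e(\eta)$ it lies without computing $e(\eta)$. Let
$t=\operatorname{val}(w00)$, so the cluster consists of the blocks with values
$t,\dots,t+3$. For a good string $\eta b$ with last block $b$ define
\[
\operatorname{rk}_\eta(b)=\begin{cases}
\operatorname{val}(b)&\text{if }\operatorname{val}(b)<t,\\
t+\bigl|\{b'\text{ block}: w\preceq b',\ b'\ne e(\eta),\ b'<_{\mathrm{lex}}b\}\bigr|
&\text{if }w\preceq b,\\
\operatorname{val}(b)-1&\text{if }\operatorname{val}(b)>t+3.
\end{cases}
\]
In the middle case goodness guarantees that $e(\eta)$ is defined and that $b$
is one of the three other blocks of the cluster, which receive $t,t+1,t+2$ in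
lexicographic order. For $d=2$ we have $L=16$, $t=4$, and the digits are
\[
\begin{array}{c|c|cccc|c}
b&0000\ \dots\ 0011&0100&0101&0110&0111&1000\ \dots\ 1111\\ \hline
e(\eta)=0111&0\ \dots\ 3&4&5&6&-&7\ \dots\ 14\\
e(\eta)=0100&0\ \dots\ 3&-&4&5&6&7\ \dots\ 14\\
e(\eta)\text{ undefined}&0\ \dots\ 3&-&-&-&-&7\ \dots\ 14
\end{array}
\]
where a dash means that $\eta b$ is not good.

\begin{lemma}\label{lem:rank}
For good strings $\eta b$ we have
$\operatorname{rk}_\eta(b)\in\{0,\dots,L-2\}$, and:
\begin{itemize}
\item[(i)] if $\eta b$ and $\eta b'$ are good and $b<_{\mathrm{lex}}b'$, then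
$\operatorname{rk}_\eta(b)<\operatorname{rk}_\eta(b')$;
\item[(ii)] there are partial computable functions that, for every good
$\eta b$, compute $\operatorname{rk}_\eta(b)$ from $(\eta,b)$ and $b$ from
$(\eta,\operatorname{rk}_\eta(b))$.
\end{itemize}
\end{lemma}

\begin{proof}
The three cases of the definition produce values in the disjoint ranges
$[0,t-1]$, $[t,t+2]$, $[t+3,L-2]$, which are ordered like the corresponding
sets of blocks, and within each case the value is strictly increasing in $b$.
This proves the bound and (i). The definition is an algorithm that calls
$e(\eta)$ only if $w\preceq b$, when it converges. To invert it, let $a$ be the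
given digit. If $a<t$, output the block of value $a$; if $a\ge t+3$, output the
block of value $a+1$; otherwise compute $e(\eta)$ and output the block that
comes $(a-t+1)$-th among the three other blocks of the cluster. If
$a=\operatorname{rk}_\eta(b)$ with $\eta b$ good, the disjointness of the
ranges shows that the last branch is entered only if $w\preceq b$, so the
procedure halts, and it returns $b$.
\end{proof}

\subsection{Pooling digits}

Let $M=DL$, the length of $L$ blocks. Bernoulli's inequality gives
$\bigl(1+\frac1{L-1}\bigr)^L\ge1+\frac L{L-1}>2$, and $L^L=2^M$, so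
\begin{equation}\label{eq:save}
(L-1)^L<2^{M-1}.
\end{equation}
Thus $L$ digits in base $L-1$ fit into $M-1$ bits; for $d=2$, a segment of $64$
bits is written with $63$. Let $\kappa=b_1\cdots b_{lL}$ be a good string of
length $lM$, with digits
$a_i=\operatorname{rk}_{b_1\cdots b_{i-1}}(b_i)$. For $1\le k\le l$ read the
$k$-th group of $L$ digits as an integer in base $L-1$:
\[
g_k=\sum_{i=1}^La_{(k-1)L+i}\,(L-1)^{L-i}\le(L-1)^L-1<2^{M-1}-1 .
\]
Let $\gamma_k$ be the string of length exactly $M-1$ with
$\operatorname{val}(\gamma_k)=g_k$, and put
$\operatorname{code}(\kappa)=\gamma_1\cdots\gamma_l$, a string of length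
$l(M-1)$. Converting one group at a time keeps the groups aligned with fixed
binary positions, so that no carry passes from one group to another.

\begin{lemma}\label{lem:code}
Let $\kappa,\kappa'$ range over good strings of length divisible by $M$.
\begin{itemize}
\item[(i)] If $\kappa\preceq\kappa'$, then
$\operatorname{code}(\kappa)\preceq\operatorname{code}(\kappa')$.
\item[(ii)] If $|\kappa|=|\kappa'|$ and $\kappa<_{\mathrm{lex}}\kappa'$, then
$\operatorname{code}(\kappa)<_{\mathrm{lex}}\operatorname{code}(\kappa')$.
\item[(iii)] Every group $\gamma_k$ contains a $0$.
\item[(iv)] There are partial computable functions that, for every such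
$\kappa$, compute $\operatorname{code}(\kappa)$ from $\kappa$ and $\kappa$ from
$\operatorname{code}(\kappa)$.
\end{itemize}
\end{lemma}

\begin{proof}
The digit $a_i$ depends only on $b_1\cdots b_i$, which gives (i).

For (ii), let $i$ be least with $b_i\ne b_i'$; then $b_i<_{\mathrm{lex}}b_i'$.
The first $i-1$ digits of $\kappa$ and $\kappa'$ agree, and $a_i<a_i'$ by
Lemma~\ref{lem:rank}(i) with $\eta=b_1\cdots b_{i-1}$. Let the $k$-th group be
the one containing the $i$-th digit. Earlier groups agree. In the $k$-th group
the two digit strings have length $L$ and first differ at $a_i<a'_i$, so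
$g_k<g_k'$ and $\gamma_k<_{\mathrm{lex}}\gamma_k'$.

Part (iii) holds because
$g_k<2^{M-1}-1=\operatorname{val}(1^{M-1})$.

For (iv), encoding is computable by Lemma~\ref{lem:rank}(ii). To decode, cut
the input into strings of length $M-1$, expand their values into $L$ digits in
base $L-1$ each to recover $a_1,\dots,a_{lL}$, and compute $b_1,b_2,\dots$ in
turn, $b_i$ from $(b_1\cdots b_{i-1},a_i)$, by Lemma~\ref{lem:rank}(ii).
\end{proof}

\subsection{The compressed real}

By Lemma~\ref{lem:code}(i) the strings
$\operatorname{code}(\alpha{\upharpoonright}lM)$ form a chain. Its union is an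
infinite sequence with infinitely many $0$s, by (iii), so it is the expansion,
in the sense of our convention, of a real $\beta\in[0,1)$:
\begin{equation}\label{eq:beta}
\beta{\upharpoonright}l(M-1)=\operatorname{code}(\alpha{\upharpoonright}lM)
\qquad(l\in\mathbb N).
\end{equation}

\begin{proposition}\label{prop:beta}
The real $\beta$ satisfies $\beta\le_T\alpha$; there is a partial computable
$\delta$ with
$\delta(\beta{\upharpoonright}i(M-1))=\alpha{\upharpoonright}iM$ for all $i$;
and $\beta$ is c.e.\ if $\alpha$ is c.e.
\end{proposition}

\begin{proof}
The first two statements follow from \eqref{eq:beta} and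
Lemma~\ref{lem:code}(iv).

Let $(\alpha_s)$ be a computable increasing sequence of rationals with limit
$\alpha$. As $\alpha>0$, we may drop finitely many terms and assume
$0\le\alpha_s\le\alpha$. The prefixes of $\alpha_s$ need not be good, so we
encode only as much of $\alpha_s$ as has been confirmed good. Fix a computable
enumeration of the good strings by finite sets
$G_0\subseteq G_1\subseteq\cdots$, with the empty string in $G_0$. Let
$\kappa_s$ be the longest of the strings $\alpha_s{\upharpoonright}lM$,
$l\le s$, that belongs to $G_s$, and let
$\beta_s=0.\operatorname{code}(\kappa_s)$. By Lemma~\ref{lem:code}(iv) this is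
a computable sequence of rationals. By Lemma~\ref{lem:ce} it suffices to show
$\beta_s\le\beta$ and $\beta_s\to\beta$.

Let $\kappa'=\alpha{\upharpoonright}|\kappa_s|$. Since $\alpha_s\le\alpha$, we
have $\kappa_s\le_{\mathrm{lex}}\kappa'$. Both strings are good and of equal
length, so
$\operatorname{code}(\kappa_s)\le_{\mathrm{lex}}\operatorname{code}(\kappa')$
by Lemma~\ref{lem:code}(ii). By \eqref{eq:beta},
$\operatorname{code}(\kappa')$ is a prefix of $\beta$. Hence
$\beta_s\le0.\operatorname{code}(\kappa')\le\beta$.

Fix $i$ and let $\sigma=\alpha{\upharpoonright}iM$. Since $\alpha$ is not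
dyadic, it lies in the open interval $(0.\sigma,\,0.\sigma+2^{-iM})$, and so
does $\alpha_s$ for large $s$. Thus for all large $s$ we have $s\ge i$,
$\alpha_s{\upharpoonright}iM=\sigma$ and $\sigma\in G_s$, whence
$\sigma\preceq\kappa_s$. By Lemma~\ref{lem:code}(i) and \eqref{eq:beta},
$\operatorname{code}(\sigma)$ is a prefix of both
$\operatorname{code}(\kappa_s)$ and $\beta$, so
$|\beta-\beta_s|\le2^{-i(M-1)}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:strong} and consequences}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $\alpha$ be noncomputable and $\beta_0=\operatorname{frac}(3\alpha)$.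

\emph{Case 1: $\beta_0\not\le_{\mathrm{cl}}\alpha$.} By
Proposition~\ref{prop:triple}, $\beta=\beta_0$ has all required properties;
$\beta\equiv_T\alpha$ holds because $\le_{\mathrm{ibT}}$ implies $\le_T$.

\emph{Case 2: $\beta_0\le_{\mathrm{cl}}\alpha$.} Lemma~\ref{lem:forbid}
applies; let $\beta$, $M$, $\delta$ be as in Proposition~\ref{prop:beta}. By
Lemma~\ref{lem:compress}(i) and (ii), $\alpha\le_{\mathrm{ibT}}\beta$ and
$\beta\not\le_{\mathrm{cl}}\alpha$. By Proposition~\ref{prop:beta},
$\beta\le_T\alpha$, so $\beta\equiv_T\alpha$, and $\beta$ is c.e.\ if $\alpha$
is.

In Case 2, Lemma~\ref{lem:compress}(iii) gives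
$\limsup_nK(\alpha{\upharpoonright}n)/n\le1-1/M<1$. So if this limit superior
is $\ge1$, we are in Case 1 and $\beta=\operatorname{frac}(3\alpha)$ works.
\end{proof}

Example~\ref{ex:fail} shows that Case 2 does occur for c.e.\ reals, and by
Lemma~\ref{lem:compress}(iii) its method is unavailable for $\Omega$, so the
proof needs both cases. For $\Omega$ the real
$\operatorname{frac}(3\Omega)$ is again Martin-L\"of random, by
\eqref{eq:Kcl} and (K3): the climb takes place among incompressible reals.

Because $\beta\equiv_T\alpha$, maximal degrees do not appear even when the
structure is restricted to one Turing degree.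

\begin{corollary}\label{cor:turing}
Let $\mathbf a$ be a noncomputable Turing degree containing a c.e.\ real. The
cl-degrees of c.e.\ reals in $\mathbf a$ have no maximal element, and they
contain an infinite strictly ascending chain.
\end{corollary}

\begin{proof}
If $\alpha\in\mathbf a$ is c.e., Theorem~\ref{thm:strong} gives a c.e.\ real
$\beta\in\mathbf a$ of strictly larger cl-degree. Since $\beta$ is again
noncomputable, the step can be repeated.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis that $\alpha$ is c.e.\ is used only to make $\beta$ c.e.
Noncomputability is used through irrationality in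
Propositions~\ref{prop:triple} and~\ref{prop:beta}, and decisively in
Lemma~\ref{lem:compress}(ii). It cannot be dropped from
Theorem~\ref{thm:strong} or Corollary~\ref{cor:turing}: any two computable
reals are cl-equivalent, so the computable Turing degree contains exactly one
cl-degree.
\end{remark}

\begin{thebibliography}{1}
\bibitem{ARMC}
\emph{Algorithmic randomness and measures of complexity},
\texttt{https://api.newton.ac.uk/website/v0/events/preprints/NI12073}.
\end{thebibliography}
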